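\title{Monotonicity of the modulus of the radial spheroidal wave function of the third kind}

\begin{abstract}
We prove that the squared modulus $M_n(z;\gamma)$ of the radial spheroidal wave function of the third kind is absolutely monotone on $(0,1)$ and completely monotone on $(1,\infty)$, for all $\gamma>0$ and $n\ge 0$. On each interval $M_n$ is written as the integral of an exponential kernel against an explicit positive density, built from solutions of the spheroidal equation on the imaginary axis. On $(-1,1)$ the representation comes from the invariance of a Green's function under the Fourier transform; on $(1,\infty)$ it comes from a contour deformation in the initial point of a Cauchy problem. The eigenvalue property is not used: the result holds for every real spectral parameter $\chi>-(\gamma+\frac14)$. For $\chi\ge0$ the function $z^2M$ is also completely monotone on $(1,\infty)$, and the exponent $2$ is sharp.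
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\gamma>0$. The reduced spheroidal wave equation with spectral parameter $\chi$ is
\begin{equation}\label{eq:ode}
\big((1-t^2)y'\big)'+(\chi-\gamma^2t^2)\,y=0 .
\end{equation}
The values of $\chi$ for which \eqref{eq:ode} has a nontrivial solution regular at both $t=\pm1$ form an increasing sequence $\chi_0(\gamma)<\chi_1(\gamma)<\cdots$. The solution belonging to $\chi_n(\gamma)$ is the prolate spheroidal wave function $Ps_n(t;\gamma)$. It is entire, $Ps_n(1;\gamma)\ne0$, and $Ps_n(t;\gamma)=C_1\sin(\gamma t)/t+C_2\cos(\gamma t)/t+O(t^{-2})$ as $t\to+\infty$. The radial spheroidal wave function of the third kind is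
\[
S_n^{(3)}(z;\gamma)=\frac{\sqrt\gamma}{Ps_n(1;\gamma)}\int_1^\infty e^{i\gamma zt}\,Ps_n(t;\gamma)\,dt .
\]
It is analytic for $\operatorname{Im}z>0$; at real $z>0$, $z\neq1$, it is defined as the boundary value, which equals the improper integral. It solves \eqref{eq:ode} with $\chi=\chi_n(\gamma)$, and $S_n^{(3)}(z;\gamma)=ie^{i\gamma z}/(\sqrt\gamma\,z)+O(z^{-2})$ as $z\to\infty$. Put
\[
M_n(z;\gamma)=\big|S_n^{(3)}(z;\gamma)\big|^2 .
\]
A smooth function $f$ on an interval is \emph{absolutely monotone} if $f^{(k)}\ge0$ for all $k\ge0$, and \emph{completely monotone} if $(-1)^kf^{(k)}\ge0$ for all $k\ge0$. The following conjecture is stated in \cite{prolates}.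

\begin{quote}
\emph{For fixed $\gamma>0$ and $n\ge0$, the function $z\mapsto M_n(z;\gamma)$ is absolutely monotone on $(0,1)$ and completely monotone on $(1,\infty)$.}
\end{quote}

\noindent We prove it.

\subsection{Why one would guess this}

Write $S=S_n^{(3)}$ and $M=M_n$. On each of the two intervals $S$ and $\overline S$ solve the same real equation, so $(1-x^2)\operatorname{Im}(\overline SS')$ is constant there. Where $S=\sqrt M e^{i\alpha}\neq0$, this says that $(1-x^2)M\alpha'$ is constant. Thus $\sqrt M$ is the amplitude of the pair of real solutions $\operatorname{Re}S$, $\operatorname{Im}S$, and $M$ determines their phase. The solutions oscillate, and the conjecture says that this amplitude shows no oscillation in any derivative.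

The behavior of $M$ at the singular points suggests the signs. At infinity $M\sim1/(\gamma z^2)$, and $z^{-2}$ is completely monotone. At $t=1$ every solution of \eqref{eq:ode} that is not a multiple of $Ps_n$ has a logarithmic singularity. Since $Ps_n$ can be taken real and $S$ behaves like $e^{i\gamma z}/z$, the function $S$ is not such a multiple, and $M(x)\sim c\log^2|x-1|$ with $c>0$ on both sides of $1$. Now $\log^2(1-x)$ has nonnegative Taylor coefficients, so it is absolutely monotone on $(0,1)$, and $\log^2(z-1)$ is completely monotone on $(1,2)$. The conjecture asserts that these local patterns hold on the whole intervals.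

\subsection{Results}

The regularity of $Ps_n$ at $-1$ plays no role, so we let $\chi$ be a real parameter. Let $\Phi$ be the solution of \eqref{eq:ode} that is analytic at $t=1$ with $\Phi(1)=1$, and put
\begin{equation}\label{eq:defS}
S(z)=\sqrt\gamma\int_1^\infty e^{i\gamma zt}\Phi(t)\,dt\quad(\operatorname{Im}z>0),\qquad M(x)=|S(x+i0)|^2\quad(x\in\mathbb R,\ x\ne\pm1).
\end{equation}
For $\chi=\chi_n(\gamma)$ we have $\Phi=Ps_n/Ps_n(1;\gamma)$, $S=S_n^{(3)}$ and $M=M_n$.

On the imaginary axis $t=i\tau$ we have $d/dt=-i\,d/d\tau$, and \eqref{eq:ode} becomes the real equation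
\begin{equation}\label{eq:imag}
(p\,\psi')'=q\,\psi,\qquad p(\tau)=1+\tau^2,\qquad q(\tau)=\gamma^2\tau^2+\chi ,
\end{equation}
which has no singular point on $\mathbb R$. For $\tau\in\mathbb R$ let $\psi_\tau$ be the solution of \eqref{eq:imag} with $\psi_\tau(\tau)=0$ and $p(\tau)\psi_\tau'(\tau)=1$.

\begin{theorem}\label{thm:main}
Let $\gamma>0$ and $\chi>-(\gamma+\frac14)$.
\begin{enumerate}
\item[(a)] $S$ continues analytically across $(-1,1)$, the function $\varphi(\tau)=S(i\tau)$ is real and positive on $\mathbb R$, and for $|x|<1$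
\[
M(x)=\frac\gamma\pi\int_0^\infty\cosh(\gamma x\sigma)\,g(\sigma)\,d\sigma,\qquad g(\sigma)=\int_{-\infty}^\infty\varphi(\tau+\sigma)\varphi(-\tau)\,d\tau>0 .
\]
If $\chi\ge0$, then $\varphi$ is decreasing on $\mathbb R$.
\item[(b)] For $z>1$
\[
M(z)=\gamma\int_0^\infty e^{-\gamma z\sigma}r(\sigma)\,d\sigma,\qquad r(\sigma)=\frac1\pi\int_{-\infty}^\infty\psi_\tau(\tau+\sigma)\,d\tau>0\quad(\sigma>0).
\]
\item[(c)] For all $k\ge0$, $M^{(k)}>0$ on $(0,1)$ and $(-1)^kM^{(k)}>0$ on $(1,\infty)$.
\end{enumerate}
\end{theorem}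

\begin{corollary}\label{cor:conj}
For all $\gamma>0$ and $n\ge0$, the function $M_n(\,\cdot\,;\gamma)$ is absolutely monotone on $(0,1)$ and completely monotone on $(1,\infty)$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}(c) it is enough to show $\chi_n(\gamma)>0$. Multiply \eqref{eq:ode} by the real function $y=Ps_n$ and integrate over $(-1,1)$. The boundary terms carry the factor $1-t^2$ and vanish, so $\chi_n\int_{-1}^1y^2\,dt=\int_{-1}^1\big[(1-t^2)y'^2+\gamma^2t^2y^2\big]dt>0$.
\end{proof}

On $(1,\infty)$ more is true.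

\begin{theorem}\label{thm:z2}
Let $\gamma>0$ and $\chi\ge0$. Then $r''>0$ on $(0,\infty)$, and for $z>1$
\[
\gamma z^2M(z)=1+\int_0^\infty e^{-\gamma z\sigma}r''(\sigma)\,d\sigma .
\]
Hence $z^pM(z)$ is completely monotone on $(1,\infty)$ for every $p\le2$. For $p>2$ it is not. In particular this holds for $M=M_n(\,\cdot\,;\gamma)$.
\end{theorem}

\subsection{Method}

On the real axis the solutions of \eqref{eq:ode} oscillate and signs are hard to control. On the imaginary axis, under the hypothesis on $\chi$, a nontrivial real solution of \eqref{eq:imag} has at most one zero. The proof therefore has two independent parts. The first, in Section~\ref{sec:pos}, is the positivity of $\varphi$ and $\psi_\tau$; it follows from one quadratic inequality, and for Theorem~\ref{thm:main} this is the only place where the hypothesis on $\chi$ enters. The second consists of two identities that carry $M$ from the real axis to the imaginary axis: one for $(-1,1)$ in Section~\ref{sec:inner}, one for $(1,\infty)$ in Section~\ref{sec:outer}. Section~\ref{sec:models}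 shows both identities in cases that can be done by hand, Section~\ref{sec:S} contains the growth bounds and the continuation of $S$, and Section~\ref{sec:z2} proves Theorem~\ref{thm:z2}.

Throughout, $C$ denotes a constant that may change from line to line and may depend on $\gamma$ and $\chi$; other dependence is indicated.

\section{Two models}\label{sec:models}

\subsection{A matrix that commutes with the Fourier transform}\label{sec:matrix}

On $(-1,1)$ we shall have $M(x)=S(x)S(-x)$. At $z=iy$ the product $S(z)S(-z)$ equals $\varphi(y)\varphi(-y)$, which is a multiple of the diagonal of the Green's function of the operator $Au=-(pu')'+qu$. This operator commutes with the Fourier transform, and so does its inverse. The mechanism is visible for the Fourier transform on two points. For $c\ge0$ let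
\[
F=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad
A=(2+c)I-\sqrt2F=\begin{pmatrix}1+c&-1\\-1&3+c\end{pmatrix},\qquad
G=A^{-1}=\frac1d\begin{pmatrix}3+c&1\\1&1+c\end{pmatrix},
\]
with $d=(1+c)(3+c)-1>0$. Since $A$ commutes with $F$, we have $G=F^{-1}GF$. The diagonal entries of this identity read
\[
G_{yy}=\frac12\sum_{\kappa,\kappa'\in\{0,1\}}(-1)^{y(\kappa-\kappa')}G_{\kappa\kappa'}\qquad(y=0,1),
\]
that is, $3+c=\frac12\big((4+2c)+2\big)$ and $1+c=\frac12\big((4+2c)-2\big)$. So the diagonal of $G$ is the Fourier transform of the sums of $G$ along the lines $\kappa-\kappa'=\text{const}$, and these sums are positive because all entries of $G$ are. On the real line the character $(-1)^{y(\kappa-\kappa')}$ becomes $e^{i\gamma y(\kappa-\kappa')}$, and continuation from $z=iy$ to $z=x$ turns it into the real exponential $e^{\gamma x(\kappa-\kappa')}$.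

\subsection{The Legendre case $\gamma=0$}\label{sec:legendre}

On $(1,\infty)$, rotating the path of integration in \eqref{eq:defS} will show that $M$ is the Laplace transform in Theorem~\ref{thm:main}(b) with
\begin{equation}\label{eq:defr}
r(\sigma)=\int_0^\sigma\Phi(1-iu)\,\Phi(1-iu+i\sigma)\,du\qquad(\sigma\ge0).
\end{equation}
We take \eqref{eq:defr} as the definition of $r$. The task is to prove $r>0$. The definition makes sense for $\gamma=0$, where $\chi=n(n+1)$ gives the Legendre polynomial $\Phi=P_n$. Put $s=\sigma-u$. The imaginary part of the integrand is odd under $u\leftrightarrow s$ and integrates to $0$. For $n=0,1,2$ we have $P_n(1+is)=1$, $1+is$, $1+3is-\frac32s^2$, the real parts of the integrand are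
\[
1,\qquad 1+us,\qquad \big(1-\tfrac32u^2\big)\big(1-\tfrac32s^2\big)+9us ,
\]
and $\int_0^\sigma u^2\,du=\sigma^3/3$, $\int_0^\sigma us\,du=\sigma^3/6$, $\int_0^\sigma u^2s^2\,du=\sigma^5/30$ give
\[
r(\sigma)=\sigma,\qquad \sigma+\tfrac16\sigma^3,\qquad \sigma+\tfrac12\sigma^3+\tfrac3{40}\sigma^5 .
\]
These are positive. But for $n=2$ the real part of the integrand at $u=0$ is $1-\frac32\sigma^2$, which is negative for $\sigma^2>2/3$. So the positivity of $r$ depends on cancellation, and \eqref{eq:defr} has to be replaced by a formula with a positive integrand.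

Take $\gamma=\chi=0$, so that $\Phi=1$, $r(\sigma)=\sigma$ and $\psi_\tau(y)=\arctan y-\arctan\tau$. The formula for $r$ in Theorem~\ref{thm:main}(b) can be checked directly:
\[
\int_{-\infty}^\infty\psi_\tau(\tau+\sigma)\,d\tau=\int_0^\sigma\int_{-\infty}^\infty\frac{d\tau}{1+(\tau+u)^2}\,du=\pi\sigma .
\]
Here is a second computation, which generalizes. Let the initial point $i\tau$ move to a complex point $a$, and put
\[
w(a)=\int_0^\sigma\frac{du}{1-(a+iu)^2}=\frac12\int_0^\sigma\frac{du}{a+iu+1}-\frac12\int_0^\sigma\frac{du}{a+iu-1},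
\]
so that $w(i\tau)=\psi_\tau(\tau+\sigma)$. The function $w$ is analytic off the two segments $I_\pm=\{\pm1-iu:0\le u\le\sigma\}$, and $w(a)=O(|a|^{-2})$. Hence the integral of $w$ over the imaginary axis, traversed upward, equals $-\oint_\Gamma w\,da$, where $\Gamma$ is a counterclockwise loop around $I_+$ in the right half-plane. The first term of $w$ is analytic in $\operatorname{Re}a>-1$ and contributes nothing. The second contributes $-\frac12\int_0^\sigma2\pi i\,du=-i\pi\sigma$. So $i\int\psi_\tau(\tau+\sigma)\,d\tau=i\pi\sigma$ again. In the general case the second term acquires the analytic factor $\Phi(a)\Phi(a+i\sigma)$, and its residue at $a=1-iu$ is the integrand of \eqref{eq:defr}.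

\section{The functions $\Phi$ and $S$}\label{sec:S}

In this section $\chi$ is any real number. Write $L_t=\partial_t(1-t^2)\partial_t-\gamma^2t^2$, so that \eqref{eq:ode} is $(L_t+\chi)y=0$. We use the following textbook facts.
\begin{itemize}
\item \emph{Continuation.} A solution of a linear differential equation with analytic coefficients continues analytically along every path that avoids the singular points of the equation, and by the monodromy theorem the continuation is single-valued on simply connected domains. The finite singular points of \eqref{eq:ode} are $\pm1$.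
\item \emph{Frobenius.} The point $t=1$ is a regular singular point of \eqref{eq:ode} with exponents $0,0$. So there is a unique solution $\Phi$ analytic at $1$ with $\Phi(1)=1$, and a second solution $Q(t)=\Phi(t)\log(t-1)+h(t)$ with $h$ analytic near $1$.
\item \emph{Abel's identity.} If $y_1,y_2$ solve $(Py')'=Ry$, then $P(y_1y_2'-y_1'y_2)$ is constant.
\item \emph{Gronwall's inequality.} If $m,k\ge0$ are continuous and $m(\rho)\le c+\int_{\rho_0}^\rho km$ for $\rho\ge\rho_0$, then $m(\rho)\le c\exp\int_{\rho_0}^\rho k$.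
\end{itemize}
The Taylor coefficients of $\Phi$ at $1$ are real. So $\Phi$ is analytic on $\mathbb C\setminus(-\infty,-1]$, real on $(-1,\infty)$, and $\Phi(\bar t)=\overline{\Phi(t)}$.

\subsection{Growth along rays}

Both identities require moving contours to infinity, so we need a bound that is uniform in the direction.

\begin{lemma}\label{lem:ray}
There is a constant $C$ such that for every $\theta$ and every solution $Y$ of \eqref{eq:ode} in a neighborhood of the ray $\{\rho e^{i\theta}:\rho\ge2\}$, with $t_0=2e^{i\theta}$,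
\[
|Y(t)|+|Y'(t)|\le C\big(|Y(t_0)|+|Y'(t_0)|\big)\,\frac{e^{\gamma|\operatorname{Im}t|}}{|t|}\qquad\text{on the ray.}
\]
\end{lemma}

\begin{proof}
Let $P=t^2-1$, fix a branch of $P^{1/2}$ along the ray, and put $W=P^{1/2}Y$. Then $PY'=P^{1/2}W'-tP^{-1/2}W$. Since $(tP^{-1/2})'=-P^{-3/2}$, we get $(PY')'=P^{1/2}W''+P^{-3/2}W$. Equation \eqref{eq:ode} reads $(PY')'+(\gamma^2t^2-\chi)Y=0$, so
\[
W''+\gamma^2W=-VW,\qquad V=\frac{\gamma^2-\chi}{t^2-1}+\frac1{(t^2-1)^2},
\]
and $|V|\le C|t|^{-2}$ for $|t|\ge2$. Variation of constants gives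
\begin{equation}\label{eq:volterra}
W(t)=\cos\gamma(t-t_0)\,W(t_0)+\frac{\sin\gamma(t-t_0)}\gamma W'(t_0)-\int_{t_0}^t\frac{\sin\gamma(t-s)}\gamma V(s)W(s)\,ds .
\end{equation}
We have $|\sin\zeta|,|\cos\zeta|\le e^{|\operatorname{Im}\zeta|}$, and for $s$ on the ray between $t_0$ and $t$ we have $|\operatorname{Im}(t-s)|=|\operatorname{Im}t|-|\operatorname{Im}s|$. So $m(t)=e^{-\gamma|\operatorname{Im}t|}|W(t)|$ satisfies
\[
m(t)\le C\big(|W(t_0)|+|W'(t_0)|\big)+\gamma^{-1}\int_{t_0}^t|V|\,m\,|ds| .
\]
Since $\int|V|\,|ds|\le C\int_2^\infty\rho^{-2}d\rho$, Gronwall's inequality gives $m\le C(|W(t_0)|+|W'(t_0)|)$ with $C$ independent of $\theta$. Differentiating \eqref{eq:volterra} replaces $\sin\gamma(t-s)/\gamma$ by $\cos\gamma(t-s)$, and inserting the bound for $m$ gives the same bound for $e^{-\gamma|\operatorname{Im}t|}|W'|$. Finally $Y=P^{-1/2}W$, $Y'=P^{-1/2}W'-tP^{-3/2}W$, $|P|\ge\frac34|t|^2$ on the ray, and $3\le|P(t_0)|\le5$.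
\end{proof}

Apply the lemma to $\Phi$ with $|\theta|\le\pi/2$. The functions $\Phi,\Phi'$ are bounded on the compact set $\{\operatorname{Re}t\ge0,\ |t|\le2\}$, which contains the points $t_0$. Hence
\begin{equation}\label{eq:growth}
|\Phi(t)|+|\Phi'(t)|\le\frac{Ce^{\gamma|\operatorname{Im}t|}}{1+|t|}\qquad(\operatorname{Re}t\ge0).
\end{equation}
In particular the integral in \eqref{eq:defS} converges for $\operatorname{Im}z>0$, defines an analytic function there, and may be differentiated under the sign.

\subsection{Differential equation, continuation, symmetry}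

The basic algebraic fact is that the kernel $e^{i\gamma zt}$ intertwines $L$ with itself:
\begin{equation}\label{eq:sym}
L_ze^{i\gamma zt}=\big(-\gamma^2t^2-\gamma^2z^2+\gamma^2z^2t^2-2i\gamma zt\big)e^{i\gamma zt}=L_te^{i\gamma zt}.
\end{equation}
Indeed $\partial_z(1-z^2)\partial_ze^{i\gamma zt}=\big(-2i\gamma zt-\gamma^2t^2(1-z^2)\big)e^{i\gamma zt}$, and after subtracting $\gamma^2z^2e^{i\gamma zt}$ the bracket is symmetric in $z$ and $t$.

\begin{lemma}\label{lem:S}
The function $S$ solves \eqref{eq:ode}. It extends analytically to $\Pi=\mathbb C\setminus\big((-\infty,-1]\cup[1,\infty)\big)$, and the boundary values $S(x+i0)$ exist for all real $x\ne\pm1$. On $\Pi$ we have $S(-\bar z)=\overline{S(z)}$. Consequently $\varphi(\tau)=S(i\tau)$ is a real solution of \eqref{eq:imag} on $\mathbb R$, and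
\begin{equation}\label{eq:Mprod}
M(x)=S(x)S(-x)\qquad(-1<x<1).
\end{equation}
\end{lemma}

\begin{proof}
Let $\operatorname{Im}z>0$ and $E(t)=e^{i\gamma zt}$. By \eqref{eq:sym} and two integrations by parts,
\[
(L_z+\chi)S=\sqrt\gamma\int_1^\infty\Phi\,(L_t+\chi)E\,dt=\sqrt\gamma\Big[(1-t^2)(E'\Phi-E\Phi')\Big]_1^\infty+\sqrt\gamma\int_1^\infty E\,(L_t+\chi)\Phi\,dt .
\]
The last integrand is $0$. The boundary term vanishes at $t=1$ because of the factor $1-t^2$, and at $\infty$ because $E$ decays exponentially while $\Phi,\Phi'$ are bounded. So $S$ solves \eqref{eq:ode}. It therefore continues across every real $x\ne\pm1$, and it extends to the simply connected domain $\Pi$. Since $\Phi$ is real on $[1,\infty)$, the analytic function $z\mapsto\overline{S(-\bar z)}$ on $\Pi$ agrees with $S$ for $\operatorname{Im}z>0$, hence on $\Pi$. Taking $z=i\tau$ shows that $\varphi$ is real, and $z=x$ gives $\overline{S(x)}=S(-x)$.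
\end{proof}

By \eqref{eq:Mprod}, $M$ is even on $(-1,1)$. This is why absolute monotonicity is claimed only on $(0,1)$.

\begin{remark}\label{rem:improper}
For real $x\ne\pm1$ the boundary value $S(x+i0)$ is the improper integral \eqref{eq:defS}. On the ray $\theta=0$ the function $W$ is bounded and $V=O(t^{-2})$, so expanding $\sin\gamma(t-s)$ in \eqref{eq:volterra} gives $W=a\cos\gamma t+b\sin\gamma t+O(t^{-1})$ and $\Phi=(a\cos\gamma t+b\sin\gamma t)/t+O(t^{-2})$. Hence $F(T)=\int_T^\infty e^{i\gamma xt}\Phi\,dt$ converges and tends to $0$ as $T\to\infty$, and $\int_1^\infty e^{-\varepsilon t}e^{i\gamma xt}\Phi\,dt=e^{-\varepsilon}F(1)-\varepsilon\int_1^\infty e^{-\varepsilon t}F\,dt\to F(1)$ as $\varepsilon\downarrow0$.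
\end{remark}

\subsection{Bounds on the imaginary axis}

Put $\varphi_+(\tau)=\varphi(\tau)$ and $\varphi_-(\tau)=\varphi(-\tau)$. Since $p$ and $q$ are even, both are real solutions of \eqref{eq:imag}.

\begin{lemma}\label{lem:phi}
We have $\tau e^{\gamma\tau}\varphi(\tau)\to\gamma^{-1/2}$ as $\tau\to+\infty$, $|\varphi'(\tau)|\le Ce^{-\gamma\tau}$ for $\tau\ge1$, and
\begin{equation}\label{eq:phibound}
|\varphi_\pm(\tau)|\le\frac{Ce^{\mp\gamma\tau}}{1+|\tau|}\qquad(\tau\in\mathbb R).
\end{equation}
\end{lemma}

\begin{proof}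
For $\tau>0$, $\tau e^{\gamma\tau}\varphi(\tau)=\sqrt\gamma\int_0^\infty e^{-\gamma\xi}\Phi(1+\xi/\tau)\,d\xi$. Since $\Phi$ is bounded on $[1,\infty)$ and $\Phi(1)=1$, this is bounded and tends to $\gamma^{-1/2}$ by dominated convergence. Also $\varphi'(\tau)=-\gamma^{3/2}\int_1^\infty e^{-\gamma\tau t}t\Phi(t)\,dt$, and $t\Phi(t)$ is bounded by \eqref{eq:growth}; this gives the bound for $\varphi'$. For $\tau\le-2$, Lemma~\ref{lem:ray} applied to $S$ on the ray $\theta=-\pi/2$ gives $|\varphi(\tau)|\le Ce^{\gamma|\tau|}/|\tau|$. On $[-2,1]$ the function $\varphi$ is continuous. This proves \eqref{eq:phibound} for $\varphi_+$, and the bound for $\varphi_-$ follows by reflection.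
\end{proof}

\section{Positivity on the imaginary axis}\label{sec:pos}

When $\chi<0$ the coefficient $q$ is negative near $0$, and signs cannot be read off from \eqref{eq:imag} pointwise. What matters is the positivity of the quadratic form
\[
\mathcal E[u]=\int_{-\infty}^\infty\big(p\,u'^2+q\,u^2\big)\,d\tau .
\]
Call $u$ \emph{admissible} if it is real, Lipschitz on $\mathbb R$, and $|u|+|u'|\le C(1+|\tau|)^{-2}$ almost everywhere.

\begin{lemma}\label{lem:coercive}
For admissible $u$, $\ \mathcal E[u]\ge\big(\chi+\gamma+\frac14\big)\int u^2$.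
\end{lemma}

\begin{proof}
All integrals below converge, and $\tau u^2\to0$ at $\pm\infty$, so $2\int\tau uu'=\int\tau(u^2)'=-\int u^2$. Therefore
\[
0\le\int(u'+\gamma\tau u)^2=\int(u'^2+\gamma^2\tau^2u^2)-\gamma\int u^2,\qquad
0\le\int\big(\tau u'+\tfrac12u\big)^2=\int\tau^2u'^2-\tfrac14\int u^2 .
\]
Add the two inequalities and $\chi\int u^2$.
\end{proof}

So if $\chi>-(\gamma+\frac14)$, then $\mathcal E[u]>0$ for every admissible $u\not\equiv0$. To use this, note that a real solution $y$ of \eqref{eq:imag} satisfies $(pyy')'=py'^2+qy^2$, so that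
\begin{equation}\label{eq:energy}
\int_b^c(py'^2+qy^2)\,d\tau=\big[pyy'\big]_b^c .
\end{equation}
For $y=\varphi$ we may take $c=+\infty$, where $p\varphi\varphi'\to0$ by Lemma~\ref{lem:phi}. Let $\mathcal S$ be the Schwartz space of smooth functions on $\mathbb R$ all of whose derivatives are rapidly decreasing, that is, $O(|\tau|^{-N})$ for every $N$. Let
\[
Au=-(pu')'+qu\quad(u\in\mathcal S),\qquad\omega=p\,(\varphi_+\varphi_-'-\varphi_+'\varphi_-).
\]
By Abel's identity $\omega$ is a constant, and evaluating at $\tau=0$ gives $\omega=-2\varphi(0)\varphi'(0)$.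

\begin{proposition}\label{prop:pos}
Let $\chi>-(\gamma+\frac14)$. Then:
\begin{enumerate}
\item[(i)] $A$ is injective on $\mathcal S$;
\item[(ii)] $\varphi>0$ on $\mathbb R$;
\item[(iii)] $\omega>0$;
\item[(iv)] $\psi_\tau>0$ on $(\tau,\infty)$ for every $\tau\in\mathbb R$.
\end{enumerate}
If $\chi\ge0$, then also:
\begin{enumerate}
\item[(v)] $\varphi'<0$ on $\mathbb R$, and $p\psi_\tau'\ge1$ on $[\tau,\infty)$ for every $\tau\in\mathbb R$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $Au=0$, $u\in\mathcal S$. Since $A$ has real coefficients we may assume that $u$ is real. Then $u$ is admissible and $\mathcal E[u]=\int uAu=0$, so $u=0$.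

(ii) Suppose $\varphi(b)=0$. Let $u=\varphi$ on $[b,\infty)$ and $u=0$ on $(-\infty,b)$. This $u$ is continuous at $b$, admissible by Lemma~\ref{lem:phi}, and not identically zero. By \eqref{eq:energy}, $\mathcal E[u]=[p\varphi\varphi']_b^\infty=0$, a contradiction. So $\varphi$ has no zero, and it is positive near $+\infty$ by Lemma~\ref{lem:phi}.

(iii) The function $u(\tau)=\varphi(|\tau|)$ is admissible and positive, and by \eqref{eq:energy}
\[
0<\mathcal E[u]=2\big[p\varphi\varphi'\big]_0^\infty=-2\varphi(0)\varphi'(0)=\omega .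
\]

(iv) Suppose $\psi_\tau(c)=0$ for some $c>\tau$. Let $u=\psi_\tau$ on $[\tau,c]$ and $u=0$ elsewhere. This $u$ is admissible and not identically zero, and $\mathcal E[u]=[p\psi_\tau\psi_\tau']_\tau^c=0$, a contradiction. So $\psi_\tau$ has no zero in $(\tau,\infty)$, and it is positive just to the right of $\tau$ because $\psi_\tau'(\tau)>0$.

(v) Now $q>0$ except possibly at $0$. By (ii), $(p\varphi')'=q\varphi$ is positive except possibly at $0$, so $p\varphi'$ is strictly increasing. It tends to $0$ at $+\infty$ by Lemma~\ref{lem:phi}, so it is negative. By (iv), $(p\psi_\tau')'=q\psi_\tau\ge0$ on $[\tau,\infty)$, and $p\psi_\tau'$ starts from the value $1$.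
\end{proof}

\begin{remark}\label{rem:sturm}
Some lower bound on $\chi$ is needed for (ii). Let $k=-\chi-\gamma^2\ge\pi^2/2$. On $[-1,1]$ we have $p\le2$ and $-q\ge k$, and the solutions of $2y''+ky=0$ have zeros at distance $\pi\sqrt{2/k}\le2$. By Sturm's comparison theorem every real solution of \eqref{eq:imag}, in particular $\varphi$, vanishes somewhere in $[-1,1]$.
\end{remark}

\section{The interval $(-1,1)$}\label{sec:inner}

Let $\chi>-(\gamma+\frac14)$. The differential equation alone does not give the signs of the derivatives of $M$, even at $x=0$. From \eqref{eq:Mprod}, $S''(0)=-\chi S(0)$ and $S'(0)=-i\varphi'(0)$ we get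
\[
M''(0)=2S(0)S''(0)-2S'(0)^2=2\varphi'(0)^2-2\chi\varphi(0)^2 ,
\]
which for $\chi>0$ is a difference of positive terms. Its sign depends on the ratio $\varphi'(0)/\varphi(0)$, and this ratio is fixed by the decay of $\varphi$ at $+\infty$. The object that encodes this decay is the Green's function of $A$. We carry out the scheme of Section~\ref{sec:matrix}: invert $A$ on $\mathcal S$ by a positive kernel, show that $A$ commutes with the Fourier transform, and read off the diagonal.

\subsection{The Green's function}

Since $\varphi_+$ decays at $+\infty$ and $\varphi_-$ at $-\infty$, we define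
\[
G(\tau,\tau')=\omega^{-1}\varphi_+\big(\max(\tau,\tau')\big)\,\varphi_-\big(\min(\tau,\tau')\big),\qquad Gf(\tau)=\int G(\tau,\tau')f(\tau')\,d\tau' .
\]
The kernel $G$ is continuous and symmetric. By Proposition~\ref{prop:pos}(ii),(iii) and \eqref{eq:phibound},
\begin{equation}\label{eq:Gbound}
0<G(\tau,\tau')\le C\,e^{-\gamma|\tau-\tau'|}\,\eta(\tau)\,\eta(\tau'),\qquad\eta(\tau)=\frac1{1+|\tau|}.
\end{equation}
The exponential controls $G$ only across the diagonal. Along the diagonal we use $\eta\in L^2$: the Cauchy--Schwarz inequality gives $\int\eta(\tau+\sigma)\eta(\tau)\,d\tau\le\|\eta\|_2^2$, and so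
\begin{equation}\label{eq:gbound}
0<g(\sigma)=\int\varphi(\tau+\sigma)\varphi(-\tau)\,d\tau=\omega\int G(\tau+\sigma,\tau)\,d\tau\le Ce^{-\gamma\sigma}\qquad(\sigma\ge0).
\end{equation}
By the symmetry of $G$, for every $0\le x_0<1$,
\begin{equation}\label{eq:Gint}
\iint e^{\gamma x_0|\tau-\tau'|}G(\tau,\tau')\,d\tau\,d\tau'=\frac2\omega\int_0^\infty e^{\gamma x_0\sigma}g(\sigma)\,d\sigma<\infty .
\end{equation}

\begin{lemma}\label{lem:green}
$G$ maps $\mathcal S$ to $\mathcal S$, and $AGf=f$ for $f\in\mathcal S$.
\end{lemma}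

\begin{proof}
Let $f\in\mathcal S$ and
\[
u=Gf=\omega^{-1}\Big[\varphi_+\int_{-\infty}^\tau\varphi_-f+\varphi_-\int_\tau^\infty\varphi_+f\Big],
\]
a smooth function. In $u'$ the two terms containing $f(\tau)$ cancel, so
\[
pu'=\omega^{-1}\Big[p\varphi_+'\int_{-\infty}^\tau\varphi_-f+p\varphi_-'\int_\tau^\infty\varphi_+f\Big].
\]
Differentiating once more and using $(p\varphi_\pm')'=q\varphi_\pm$,
\[
(pu')'=qu+\omega^{-1}p\,(\varphi_+'\varphi_--\varphi_-'\varphi_+)f=qu-f .
\]
This is $Au=f$. It remains to show that all derivatives of $u$ are rapidly decreasing.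

By \eqref{eq:Gbound} and $1+|\tau|\le(1+|\tau-\tau'|)(1+|\tau'|)$,
\[
(1+|\tau|)^N|u(\tau)|\le C\sup_{\tau'}(1+|\tau'|)^N|f(\tau')|\int(1+|s|)^Ne^{-\gamma|s|}\,ds ,
\]
so $u$ is rapidly decreasing. Then so is $(pu')'=qu-f$, and $pu'$ has limits at $\pm\infty$. If $pu'\to c\ne0$ at $+\infty$, then $u(\tau)=-\int_\tau^\infty u'\sim-c/\tau$, which contradicts the rapid decrease of $u$; the same argument applies at $-\infty$. So both limits are $0$, $pu'$ is the integral from $\pm\infty$ of a rapidly decreasing function, and $u'$ is rapidly decreasing. Finally, differentiating $pu''=-2\tau u'+qu-f$ $k$ times expresses $pu^{(k+2)}$ as $-f^{(k)}$ plus a combination of $u,\dots,u^{(k+1)}$ with polynomial coefficients. Since $p\ge1$, induction on $k$ finishes the proof.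
\end{proof}

\subsection{Fourier invariance}

Let
\[
\mathcal Fu(\kappa)=\sqrt{\frac\gamma{2\pi}}\int e^{-i\gamma\kappa\tau}u(\tau)\,d\tau .
\]
With this scaling $\mathcal F$ is a bijection of $\mathcal S$, and $\mathcal F^{-1}$ is given by the same formula with $e^{+i\gamma\kappa\tau}$.

\begin{lemma}\label{lem:commute}
$\mathcal FA=A\mathcal F$ on $\mathcal S$.
\end{lemma}

\begin{proof}
Under $t=i\tau$ the operator $L_t+\chi$ becomes $-\partial_\tau(1+\tau^2)\partial_\tau+\gamma^2\tau^2+\chi=A_\tau$, and with $z=i\kappa$, $t=i\tau$ we have $e^{i\gamma zt}=e^{-i\gamma\kappa\tau}$. So \eqref{eq:sym} says $A_\kappa e^{-i\gamma\kappa\tau}=A_\tau e^{-i\gamma\kappa\tau}$. For $u\in\mathcal S$, differentiation under the integral and two integrations by parts give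
\[
A_\kappa\int e^{-i\gamma\kappa\tau}u(\tau)\,d\tau=\int\big(A_\tau e^{-i\gamma\kappa\tau}\big)u(\tau)\,d\tau=\int e^{-i\gamma\kappa\tau}Au(\tau)\,d\tau .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:kernel}
For all $y,y'\in\mathbb R$,
\[
G(y,y')=\frac\gamma{2\pi}\iint e^{i\gamma(y\kappa-y'\kappa')}G(\kappa,\kappa')\,d\kappa\,d\kappa' .
\]
\end{proposition}

\begin{proof}
For $f\in\mathcal S$, Lemmas~\ref{lem:green} and~\ref{lem:commute} give $A\mathcal FGf=\mathcal FAGf=\mathcal Ff=AG\mathcal Ff$. Both $\mathcal FGf$ and $G\mathcal Ff$ lie in $\mathcal S$, so Proposition~\ref{prop:pos}(i) gives $\mathcal FGf=G\mathcal Ff$, that is, $Gf=\mathcal F^{-1}G\mathcal Ff$. Let $\widetilde G(y,y')$ be the right side of the claimed identity. Since $G\in L^1(\mathbb R^2)$ by \eqref{eq:Gint} and $f\in L^1(\mathbb R)$, Fubini's theorem gives $\mathcal F^{-1}G\mathcal Ff(y)=\int\widetilde G(y,y')f(y')\,dy'$. For fixed $y$, the function $G(y,\cdot)-\widetilde G(y,\cdot)$ is bounded, continuous (for $\widetilde G$ by dominated convergence), and integrates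 to $0$ against every $f\in\mathcal S$. So it vanishes.
\end{proof}

\subsection{From the imaginary axis to the interval}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a) and the first half of (c)]
The continuation of $S$ and the properties of $\varphi$ are in Lemma~\ref{lem:S} and Proposition~\ref{prop:pos}(ii),(v). On the diagonal $\omega G(y,y)=\varphi(y)\varphi(-y)=S(iy)S(-iy)$, so Proposition~\ref{prop:kernel} says that
\begin{equation}\label{eq:strip}
S(z)S(-z)=\frac{\gamma\omega}{2\pi}\iint e^{\gamma z(\kappa-\kappa')}G(\kappa,\kappa')\,d\kappa\,d\kappa'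
\end{equation}
for $z\in i\mathbb R$. The left side is analytic on $\Pi$, which is symmetric under $z\mapsto-z$ and contains the strip $|\operatorname{Re}z|<1$. The right side is analytic in this strip, because by \eqref{eq:Gint} the integral converges absolutely and uniformly in $|\operatorname{Re}z|\le x_0$ for each $x_0<1$. By the identity theorem \eqref{eq:strip} holds in the strip. Take $z=x\in(-1,1)$. The left side is $M(x)$ by \eqref{eq:Mprod}. On the right, the regions $\kappa>\kappa'$ and $\kappa<\kappa'$ are exchanged by the symmetry of $G$; with $\sigma=|\kappa-\kappa'|$ and \eqref{eq:gbound},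
\[
M(x)=\frac\gamma{2\pi}\int_0^\infty\big(e^{\gamma x\sigma}+e^{-\gamma x\sigma}\big)g(\sigma)\,d\sigma=\frac\gamma\pi\int_0^\infty\cosh(\gamma x\sigma)\,g(\sigma)\,d\sigma .
\]
For $|x|\le x_0<1$ we have $|\partial_x^k\cosh(\gamma x\sigma)|\le(\gamma\sigma)^ke^{\gamma x_0\sigma}$, and by \eqref{eq:gbound} this times $g$ is integrable. So we may differentiate under the integral any number of times. The derivative $\partial_x^k\cosh(\gamma x\sigma)$ is $(\gamma\sigma)^k$ times $\cosh(\gamma x\sigma)$ or $\sinh(\gamma x\sigma)$, and it is positive for $x,\sigma>0$. Hence $M^{(k)}>0$ on $(0,1)$ for all $k\ge0$.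
\end{proof}

At $x=0$ the formula gives $M''(0)=\frac{\gamma^3}\pi\int_0^\infty\sigma^2g\,d\sigma>0$, which settles the sign left undecided at the start of the section: $\varphi'(0)^2>\chi\varphi(0)^2$.

\section{The interval $(1,\infty)$}\label{sec:outer}

The strip in \eqref{eq:strip} does not reach $z>1$, so a different identity is needed. The two propositions of this section hold for every real $\chi$.

\subsection{The Laplace representation}

For $\operatorname{Re}z>1$ the factor $e^{i\gamma zt}$ decays in the direction $+i\infty$ faster than $\Phi$ can grow by \eqref{eq:growth}. This is where $z>1$ is used.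

\begin{proposition}\label{prop:laplace}
Let $\chi\in\mathbb R$. The function $r$ of \eqref{eq:defr} is smooth on $[0,\infty)$, $r(0)=0$, $r'(0)=1$, $|r(\sigma)|\le C\sigma e^{\gamma\sigma}$, and
\begin{equation}\label{eq:laplace}
M(z)=\gamma\int_0^\infty e^{-\gamma z\sigma}r(\sigma)\,d\sigma\qquad(z>1).
\end{equation}
\end{proposition}

\begin{proof}
Let $f(s)=\Phi(1+is)$, $s\ge0$. It is smooth, $f(0)=1$, $\overline{f(u)}=\Phi(1-iu)$, and $|f(s)|\le Ce^{\gamma s}$ by \eqref{eq:growth}. Since $r(\sigma)=\int_0^\sigma\overline{f(u)}f(\sigma-u)\,du$, the function $r$ is smooth, satisfies the stated bound, and $r'(\sigma)=\overline{f(\sigma)}+\int_0^\sigma\overline{f(u)}f'(\sigma-u)\,du$ equals $1$ at $\sigma=0$.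

Let $\operatorname{Im}z>0$ and $\operatorname{Re}z>1$. We rotate the path $[1,\infty)$ in \eqref{eq:defS} to $t=1+is$, $s\ge0$. On the arc $t=1+Re^{i\theta}$, $0\le\theta\le\pi/2$, we have $|t|\ge R$ and $\operatorname{Im}(zt)=\operatorname{Re}z\operatorname{Im}t+\operatorname{Im}z\operatorname{Re}t\ge\operatorname{Re}z\,R\sin\theta$, so by \eqref{eq:growth}
\[
|e^{i\gamma zt}\Phi(t)|\le CR^{-1}e^{-\gamma(\operatorname{Re}z-1)R\sin\theta}.
\]
The arc contributes at most $C\int_0^{\pi/2}e^{-\gamma(\operatorname{Re}z-1)R\sin\theta}d\theta$, which tends to $0$ as $R\to\infty$ by dominated convergence. By Cauchy's theorem,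
\[
S(z)=i\sqrt\gamma\,e^{i\gamma z}\int_0^\infty e^{-\gamma zs}f(s)\,ds .
\]
The right side converges absolutely and is analytic in the whole half-plane $\operatorname{Re}z>1$, so at real $z>1$ it gives the boundary value. Multiplying by the complex conjugate,
\[
M(z)=\gamma\int_0^\infty\!\!\int_0^\infty e^{-\gamma z(s+u)}f(s)\overline{f(u)}\,ds\,du\qquad(z>1).
\]
The double integral converges absolutely, and Fubini's theorem with $\sigma=s+u$ gives \eqref{eq:laplace}.
\end{proof}

\subsection{The density as an integral over initial points}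

The integrand of $r$ is the product of the values of $\Phi$ at the endpoints $a$ and $a+i\sigma$ of a vertical segment, and $a=1-iu$ runs over exactly those initial points for which the segment passes through the singular point $1$. This suggests a function $w(a)$ that is analytic as long as the segment avoids $\pm1$, and whose singular part carries the factor $\Phi(a)\Phi(a+i\sigma)$. The solution of a Cauchy problem for \eqref{eq:ode} from $a$ to $a+i\sigma$ is such a function. We first need the second solution $Q$ in a domain that contains all these segments.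

\begin{lemma}\label{lem:Q}
The function $h$ extends analytically to $H=\{\operatorname{Re}t>-1\}$. For every local branch of $\log(t-1)$ in $H\setminus\{1\}$, the function $Q=\Phi\log(t-1)+h$ solves \eqref{eq:ode} and $(1-t^2)(\Phi Q'-\Phi'Q)=-2$.
\end{lemma}

\begin{proof}
We have $(1-t^2)\big(\Phi\log(t-1)\big)'=(1-t^2)\Phi'\log(t-1)-(1+t)\Phi$. Differentiating and using $(L_t+\chi)\Phi=0$ gives
\[
(L_t+\chi)\big(\Phi\log(t-1)\big)=-2(1+t)\Phi'-\Phi
\]
for every branch. So near $1$ the function $h$ solves $(L_t+\chi)h=2(1+t)\Phi'+\Phi$. The right side is analytic in $H$, and the only singular point of this equation in $H$ is $1$. Hence $h$ continues along every path in $H\setminus\{1\}$. The fundamental group of $H\setminus\{1\}$ is generated by a small circle around $1$, and continuation along it leaves $h$ unchanged. So $h$ is single-valued on $H\setminus\{1\}$, analytic on $H$, and satisfies its equation there; adding the two equations shows that $Q$ solves \eqref{eq:ode}. In the Wronskian the logarithms cancel: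
\[
(1-t^2)(\Phi Q'-\Phi'Q)=-(1+t)\Phi^2+(1-t^2)(\Phi h'-\Phi'h).
\]
The right side is analytic in $H$, locally constant by Abel's identity, and equal to $-2$ at $t=1$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[gray,->] (-2,0)--(3.4,0);
\draw[thick,->] (0,-2.8)--(0,1.4);
\draw[thick] (0,1.4)--(0,2.8);
\draw[thick,->] (0,2.8) arc (90:20:2.8);
\draw[thick] (20:2.8) arc (20:-90:2.8);
\draw[ultra thick] (1,0)--(1,-1.3);
\draw[ultra thick] (-1,0)--(-1,-1.3);
\draw[->] (1.5,-0.65) arc (0:360:0.5 and 1.0);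
\draw[dashed] (1.9,0.4)--(1.9,1.7);
\fill (1,0) circle (1.5pt) node[above] {\small $1$};
\fill (-1,0) circle (1.5pt) node[above] {\small $-1$};
\fill (1.9,0.4) circle (1.5pt) node[right] {\small $a$};
\fill (1.9,1.7) circle (1.5pt) node[left] {\small $a+i\sigma$};
\node at (1.25,-0.75) {\small $I_+$};
\node at (-1.3,-0.75) {\small $I_-$};
\node at (1.75,-1.2) {\small $\Gamma$};
\end{tikzpicture}
\caption{The plane of the initial point $a$. The Cauchy problem is solved along the dashed segment from $a$ to $a+i\sigma$, which meets a singular point $\pm1$ exactly when $a$ lies on one of the cuts $I_\pm$ of length $\sigma$. The clockwise loop formed by the imaginary axis and a large semicircle is deformed to the loop $\Gamma$ around $I_+$, with opposite orientation.}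
\label{fig:contour}
\end{figure}

\begin{proposition}\label{prop:contour}
Let $\chi\in\mathbb R$ and $\sigma>0$. Then $\tau\mapsto\psi_\tau(\tau+\sigma)$ is integrable and
\[
r(\sigma)=\frac1\pi\int_{-\infty}^\infty\psi_\tau(\tau+\sigma)\,d\tau .
\]
\end{proposition}

\begin{proof}
\emph{The function $w$.} Let $I_\pm=\{\pm1-iu:0\le u\le\sigma\}$. For $a\notin I_+\cup I_-$ the segment $\ell_a=\{a+iu:0\le u\le\sigma\}$ avoids $\pm1$. With $t=a+iu$ solve
\begin{equation}\label{eq:system}
\frac{d\psi}{du}=\frac v{1-t^2},\qquad\frac{dv}{du}=(\chi-\gamma^2t^2)\psi,\qquad\psi(0)=0,\quad v(0)=1 ,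
\end{equation}
and set $w(a)=\psi(\sigma)$. The coefficients are continuous in $(u,a)$ and analytic in $a$, and the Picard iterates converge locally uniformly in $a$; so $w$ is analytic on $\mathbb C\setminus(I_+\cup I_-)$. Since $d/du=i\,d/dt$, the solution is $\psi(u)=Y(a+iu)$, $v=i(1-t^2)Y'$, where $Y$ solves \eqref{eq:ode} near $\ell_a$ with
\begin{equation}\label{eq:Yinit}
Y(a)=0,\qquad(1-a^2)Y'(a)=-i .
\end{equation}
For $a=i\tau$ we have $1-t^2=p(\tau+u)$ and $\chi-\gamma^2t^2=q(\tau+u)$, so \eqref{eq:system} is the Cauchy problem that defines $\psi_\tau$, and $w(i\tau)=\psi_\tau(\tau+\sigma)$.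

\emph{Decay.} The coefficient $\chi-\gamma^2t^2$ is large for large $a$, but it is balanced by $1/(1-t^2)$. With $\tilde\psi=a^2\psi$ the system becomes
\[
\frac{d\tilde\psi}{du}=\frac{a^2}{1-t^2}\,v,\qquad\frac{dv}{du}=\frac{\chi-\gamma^2t^2}{a^2}\,\tilde\psi .
\]
For $|a|\ge2\sigma+4$ and $t\in\ell_a$ we have $2\le|a|/2\le|t|\le3|a|/2$ and $|1-t^2|\ge\frac34|t|^2$, so both coefficients are bounded by a constant $B$ independent of $a$. Then $N=|\tilde\psi|+|v|$ satisfies $N(u)\le1+B\int_0^uN$, and Gronwall's inequality gives $|w(a)|\le e^{B\sigma}|a|^{-2}$. In particular $\psi_\tau(\tau+\sigma)=O(\tau^{-2})$ is integrable.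

\emph{Contour.} Let $\Gamma$ be a simple closed counterclockwise contour around $I_+$ in $\{\operatorname{Re}a>0\}$. Close the segment from $-iR$ to $iR$ by the right semicircle of radius $R$; see Figure~\ref{fig:contour}. This loop is clockwise, $w$ is analytic on and between it and $\Gamma$, and the semicircle contributes $O(1/R)$. Hence
\begin{equation}\label{eq:contour}
i\int_{-\infty}^\infty\psi_\tau(\tau+\sigma)\,d\tau=\int_{-i\infty}^{i\infty}w(a)\,da=-\oint_\Gamma w(a)\,da .
\end{equation}

\emph{Evaluation.} Let $a\in\Gamma$, so that $\ell_a\subset H\setminus\{1\}$, and take a branch of $\log(t-1)$ near $\ell_a$. By Lemma~\ref{lem:Q} the function $\frac i2\big[\Phi(a)Q(t)-Q(a)\Phi(t)\big]$ solves \eqref{eq:ode}, vanishes at $a$, and $(1-a^2)$ times its derivative at $a$ is $\frac i2(-2)=-i$. By \eqref{eq:Yinit} it equals $Y$. At $t=a+i\sigma$,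
\[
w(a)=\frac i2\Big[\Phi(a)\Phi(a+i\sigma)D(a)+\Phi(a)h(a+i\sigma)-h(a)\Phi(a+i\sigma)\Big],
\]
where $D(a)$ is the increment of the logarithm along $\ell_a$:
\[
D(a)=\int_{\ell_a}\frac{dt}{t-1}=\int_0^\sigma\frac{i\,du}{a-(1-iu)} .
\]
The two terms with $h$ are analytic for $a\in H$ and integrate to $0$ over $\Gamma$. In the remaining term the integrand is continuous on $\Gamma\times[0,\sigma]$, the function $\Phi(a)\Phi(a+i\sigma)$ is analytic in $H$, and each point $1-iu$ lies inside $\Gamma$. By Fubini's theorem and Cauchy's formula,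
\[
\oint_\Gamma w\,da=\frac i2\int_0^\sigma i\oint_\Gamma\frac{\Phi(a)\Phi(a+i\sigma)}{a-(1-iu)}\,da\,du=\frac i2\cdot i\cdot2\pi i\;r(\sigma)=-i\pi\,r(\sigma).
\]
Insert this in \eqref{eq:contour}.
\end{proof}

\subsection{Signs of the derivatives}

\begin{lemma}\label{lem:cm}
Let $\rho>0$ be continuous on $(0,\infty)$, and suppose that $F(z)=\int_0^\infty e^{-\gamma z\sigma}\rho(\sigma)\,d\sigma$ is finite for all $z>1$. Then $F$ is smooth on $(1,\infty)$ and $(-1)^kF^{(k)}(z)=\int_0^\infty(\gamma\sigma)^ke^{-\gamma z\sigma}\rho(\sigma)\,d\sigma>0$ for all $k\ge0$.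
\end{lemma}

\begin{proof}
Let $1<z_0<z_1$. For $z\ge z_1$ we have $(\gamma\sigma)^ke^{-\gamma z\sigma}\rho(\sigma)\le C(k,z_1-z_0)\,e^{-\gamma z_0\sigma}\rho(\sigma)$, which is integrable. So we may differentiate under the integral.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and the second half of (c)]
The two formulas are Propositions~\ref{prop:laplace} and~\ref{prop:contour}. For $\chi>-(\gamma+\frac14)$, Proposition~\ref{prop:pos}(iv) gives $\psi_\tau(\tau+\sigma)>0$ for all $\tau$, so $r(\sigma)>0$ for $\sigma>0$. Lemma~\ref{lem:cm} with $\rho=r$ gives $(-1)^kM^{(k)}>0$ on $(1,\infty)$.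
\end{proof}

\section{Complete monotonicity of $z^2M$}\label{sec:z2}

Multiplying a Laplace transform by $z^2$ corresponds to differentiating the density twice, so Theorem~\ref{thm:z2} is a statement about the convexity of $r$. In the Legendre examples $r''=0$, $\sigma$ and $3\sigma+\frac32\sigma^3$. Let $v_b=p\psi_b'$. One differentiation of the formula in Proposition~\ref{prop:contour} produces the integrand $v_\tau(\tau+\sigma)/p(\tau+\sigma)$. A second differentiation at fixed $\tau$ would produce the term $-p'v_\tau/p^2$, which changes sign. We avoid it by fixing the endpoint $x=\tau+\sigma$ instead. Then $\sigma$ appears only in the initial point of $v_{x-\sigma}(x)$, and Abel's identity turns the dependence on the initial point into dependence on the argument of one solution.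

\begin{lemma}\label{lem:convex}
Let $\chi\ge0$, and let $\theta_x$ be the solution of \eqref{eq:imag} with $\theta_x(x)=1$, $\theta_x'(x)=0$. Then
\[
r'(\sigma)=\frac1\pi\int_{-\infty}^\infty\frac{\theta_x(x-\sigma)}{1+x^2}\,dx,\qquad r''(\sigma)=\frac1\pi\int_{-\infty}^\infty\frac{-\theta_x'(x-\sigma)}{1+x^2}\,dx>0\qquad(\sigma>0).
\]
\end{lemma}

\begin{proof}
Fix $\sigma_0>0$; constants now depend on $\sigma_0$. From $1+y^2\le1+2b^2+2(y-b)^2\le2(1+b^2)(1+(y-b)^2)$, and the same inequality with $b$ and $y$ exchanged, we get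
\begin{equation}\label{eq:ratio}
\frac{p(b)}{p(y)}\le C,\qquad0\le\frac{q(y)}{p(b)}\le C\qquad(|y-b|\le\sigma_0).
\end{equation}
On $[b,b+\sigma_0]$ the pair $(p(b)\psi_b,\,v_b)$ satisfies
\[
\big(p(b)\psi_b\big)'(y)=\frac{p(b)}{p(y)}\,v_b(y),\qquad v_b'(y)=\frac{q(y)}{p(b)}\,p(b)\psi_b(y),
\]
with initial values $(0,1)$. By \eqref{eq:ratio}, Gronwall's inequality and Proposition~\ref{prop:pos}(v),
\begin{equation}\label{eq:vbound}
1\le v_b(y)\le C,\qquad0<\psi_b'(y)=\frac{v_b(y)}{p(y)}\le\frac C{1+b^2}\qquad(b\le y\le b+\sigma_0).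
\end{equation}
So the formula of Proposition~\ref{prop:contour} may be differentiated under the integral, with dominating function $C/(1+\tau^2)$. Substituting $\tau=x-\sigma$,
\[
r'(\sigma)=\frac1\pi\int\frac{v_\tau(\tau+\sigma)}{p(\tau+\sigma)}\,d\tau=\frac1\pi\int\frac{v_{x-\sigma}(x)}{1+x^2}\,dx\qquad(0<\sigma<\sigma_0).
\]
The constant $p\,(\psi_b'\theta_x-\psi_b\theta_x')$ equals $v_b(x)$ at the point $x$ and $\theta_x(b)$ at the point $b$. Hence $v_b(x)=\theta_x(b)$, which gives the formula for $r'$, and \eqref{eq:vbound} gives $1\le\theta_x(y)\le C$ for $0\le x-y\le\sigma_0$. Integrate $(p\theta_x')'=q\theta_x$ from $b$ to $x$, where $0<x-b\le\sigma_0$: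
\[
-\theta_x'(b)=\int_b^x\frac{q(y)}{p(b)}\,\theta_x(y)\,dy .
\]
The right side is positive, because $q>0$ except possibly at one point, and by \eqref{eq:ratio} it is bounded uniformly in $x$ and $b$. So the formula for $r'$ may be differentiated under the integral, with dominating function $C/(1+x^2)$, and $r''>0$ on $(0,\sigma_0)$. Since $\sigma_0$ is arbitrary, the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:z2}]
Let $z>1$. By Proposition~\ref{prop:laplace}, $r$ is smooth with $r(0)=0$, $r'(0)=1$, and two integrations by parts give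
\[
\gamma^2z^2\int_0^Te^{-\gamma z\sigma}r\,d\sigma=1-e^{-\gamma zT}\big(\gamma z\,r(T)+r'(T)\big)+\int_0^Te^{-\gamma z\sigma}r''\,d\sigma .
\]
We have $|r(T)|\le CTe^{\gamma T}$. Since $r'$ is increasing and $r\ge0$,
\[
1\le r'(T)\le r(T+1)-r(T)\le r(T+1)\le C(T+1)e^{\gamma(T+1)} .
\]
So the boundary term tends to $0$ as $T\to\infty$. The left side tends to $\gamma z^2M(z)$ by \eqref{eq:laplace}. As $r''>0$, the last integral increases to $\int_0^\infty e^{-\gamma z\sigma}r''\,d\sigma$, which is therefore finite. This proves the formula, and Lemma~\ref{lem:cm} with $\rho=r''$ shows that $z^2M$ is completely monotone.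

For $p\le2$ the function $z^{p-2}$ is completely monotone on $(1,\infty)$. By Leibniz's rule $(-1)^k(f_1f_2)^{(k)}=\sum_j\binom kj(-1)^jf_1^{(j)}(-1)^{k-j}f_2^{(k-j)}$, a product of completely monotone functions is completely monotone; apply this to $z^pM=z^{p-2}\cdot z^2M$. For $p>2$ the formula gives $z^pM\ge z^{p-2}/\gamma\to\infty$, so $z^pM$ is not nonincreasing and hence not completely monotone. The last assertion holds because $\chi_n(\gamma)>0$, as shown in the proof of Corollary~\ref{cor:conj}.
\end{proof}

\begin{remark}\label{rem:negchi}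
The hypothesis $\chi\ge0$ entered through $q\ge0$, and it cannot simply be dropped: for $\chi<-\gamma^2$ the function $z^2M$ is not completely monotone on $(1,\infty)$. Let $\chi\in\mathbb R$, $k=\chi-\gamma^2$, $\alpha=\Phi'(1)$, $\beta=\Phi''(1)$. Equation \eqref{eq:ode} and its derivative at $t=1$ give $\alpha=k/2$ and $4\beta=(k-2)\alpha-2\gamma^2$, so $c=\alpha^2-2\beta=(\chi+\gamma^2)/2$. From $\Phi(1+is)=1+i\alpha s-\frac12\beta s^2+O(s^3)$ and the integrals in Section~\ref{sec:legendre} we get $r(\sigma)=\sigma+\frac16c\,\sigma^3+O(\sigma^4)$ as $\sigma\to0$, in agreement with the Legendre examples. Together with $|r|\le C\sigma e^{\gamma\sigma}$ this gives $|r(\sigma)-\sigma-\frac16c\,\sigma^3|\le C\sigma^4e^{\gamma\sigma}$ for all $\sigma\ge0$, and \eqref{eq:laplace} yields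
\[
\gamma z^2M(z)=1+\frac{\chi+\gamma^2}{2\gamma^2z^2}+O(z^{-3})\qquad(z\to\infty).
\]
If $\chi<-\gamma^2$, then $\gamma z^2M$ tends to $1$ from below, so it is not nonincreasing.
\end{remark}

\begin{thebibliography}{9}

\bibitem{prolates}
\emph{Numerical evaluation of the spheroidal wave functions},
\texttt{http://www.math.toronto.edu/\textasciitilde bremer/slides/prolates.pdf}

\end{thebibliography}
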